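
\theoremstyle{plain}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Virtual Gorensteinness is not preserved by modular group algebras}


\begin{abstract}
An Artin algebra $\Lambda$ is virtually Gorenstein if the modules that are Ext-orthogonal to all Gorenstein projective modules are the same as those that are Ext-orthogonal to all Gorenstein injective modules. If $\Lambda$ is Gorenstein, so is the group algebra $\Lambda\Gamma$ of any finite group $\Gamma$; if $\Lambda$ is virtually Gorenstein and $|\Gamma|$ is invertible in $\Lambda$, then $\Lambda\Gamma$ is virtually Gorenstein. We show that the hypothesis on $|\Gamma|$ cannot be dropped: for a field $k$ of characteristic $2$, the algebra $\Lambda=k[y,z]/(y,z)^2$ is virtually Gorenstein, but its group algebra over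 $\mathbb Z/2$ is not. More generally, we determine when $\Lambda\Gamma$ is virtually Gorenstein: this holds if and only if the factor of $\Lambda$ in which $|\Gamma|$ is nilpotent is Gorenstein and the factor in which $|\Gamma|$ is invertible is virtually Gorenstein.
\end{abstract}


\section{Introduction}

\subsection{The question}
Modules are left modules unless we say otherwise, and they are \emph{not} assumed to be finitely generated. An \emph{Artin algebra} is a ring $\Lambda$ that is a finitely generated module over a commutative artinian ring $R$ acting centrally; we also say that $\Lambda$ is an Artin $R$-algebra.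

\begin{definition}
Let $\Lambda$ be an Artin algebra. A $\Lambda$-module $G$ is \emph{Gorenstein projective} if $G\cong\operatorname{Ker}(P^0\to P^1)$ for an exact complex $\cdots\to P^{-1}\to P^0\to P^1\to\cdots$ of projective modules that stays exact under $\operatorname{Hom}_\Lambda(-,Q)$ for every projective module $Q$. It is \emph{Gorenstein injective} if $G\cong\operatorname{Ker}(I^0\to I^1)$ for an exact complex of injective modules that stays exact under $\operatorname{Hom}_\Lambda(E,-)$ for every injective module $E$. The classes of these modules are denoted $\mathrm{GP}(\Lambda)$ and $\mathrm{GI}(\Lambda)$. Put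
\begin{align*}
\mathrm{GP}(\Lambda)^{\perp}&=\{M:\operatorname{Ext}^i_\Lambda(X,M)=0\text{ for all }X\in\mathrm{GP}(\Lambda),\ i>0\},\\
{}^{\perp}\mathrm{GI}(\Lambda)&=\{M:\operatorname{Ext}^i_\Lambda(M,Y)=0\text{ for all }Y\in\mathrm{GI}(\Lambda),\ i>0\}.
\end{align*}
The algebra $\Lambda$ is \emph{virtually Gorenstein} if $\mathrm{GP}(\Lambda)^{\perp}={}^{\perp}\mathrm{GI}(\Lambda)$. It is \emph{Gorenstein} if it has finite injective dimension as a left and as a right module over itself.
\end{definition}

Both orthogonal classes contain every module of finite projective or finite injective dimension. For $\mathrm{GP}(\Lambda)^\perp$: a Gorenstein projective $X$ has no higher extensions with projective modules, hence none with modules of finite projective dimension; and $X$ is a $d$-th syzygy of another Gorenstein projective module for every $d$, so it has none with modules of finite injective dimension. The argument for ${}^\perp\mathrm{GI}(\Lambda)$ is dual. Virtual Gorensteinness asks that the two classes agree also beyond this common part.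 There are two extreme ways in which this can happen. If $\Lambda$ is Gorenstein, both classes consist exactly of the modules of finite projective dimension (see Lemma~\ref{lem:gor}). And if the only Gorenstein projective modules are the projective ones and the only Gorenstein injective modules the injective ones, then both classes consist of all modules.

Now let $\Gamma$ be a finite group and $\Lambda\Gamma$ the group algebra, in which the elements of $\Gamma$ commute with $\Lambda$; it is again an Artin algebra. Two facts are known (short proofs are in Lemma~\ref{lem:ab}):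
\begin{itemize}
\item[(a)] if $\Lambda$ is Gorenstein, then $\Lambda\Gamma$ is Gorenstein;
\item[(b)] if $\Lambda$ is virtually Gorenstein and $|\Gamma|$ is invertible in $\Lambda$, then $\Lambda\Gamma$ is virtually Gorenstein.
\end{itemize}
The paper \cite{VG} asks whether (a) remains true with ``Gorenstein'' replaced by ``virtually Gorenstein'', that is, whether the hypothesis on $|\Gamma|$ in (b) is superfluous. Fact (a) suggests a positive answer, and so does the observation that restriction and induction between $\Lambda\Gamma$ and $\Lambda$ preserve Gorenstein projectives and Gorenstein injectives (Lemma~\ref{lem:indres}). Nevertheless the answer is negative.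

\subsection{Results}

\begin{theorem}\label{thm:example}
Let $k$ be a field of characteristic $2$, $\Lambda=k[y,z]/(y^2,yz,z^2)$ and $\Gamma=\mathbb Z/2$. Then $\Lambda$ is virtually Gorenstein and $\Lambda\Gamma$ is not.
\end{theorem}

In fact, when $|\Gamma|$ is nilpotent in $\Lambda$, virtual Gorensteinness of $\Lambda\Gamma$ is equivalent to Gorensteinness of $\Lambda$. In general, let $n=|\Gamma|$. By Fitting's lemma $\Lambda=\Lambda_1\times\Lambda_2$ as rings, with $n$ nilpotent in $\Lambda_1$ and invertible in $\Lambda_2$; one factor may be $0$.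

\begin{theorem}\label{thm:class}
Let $\Lambda$ be an Artin algebra, $\Gamma$ a finite group, and $\Lambda=\Lambda_1\times\Lambda_2$ as above. Then
\[
\Lambda\Gamma\text{ is virtually Gorenstein}\iff\Lambda_1\text{ is Gorenstein and }\Lambda_2\text{ is virtually Gorenstein}.
\]
\end{theorem}

\begin{corollary}\label{cor:field}
Let $k$ be a field and $\Gamma$ a finite group. Then $\Lambda\Gamma$ is virtually Gorenstein for all virtually Gorenstein finite dimensional $k$-algebras $\Lambda$ if and only if $|\Gamma|$ is invertible in $k$. In particular, the trivial group is the only finite group $\Gamma$ for which $\Lambda\Gamma$ is virtually Gorenstein for every virtually Gorenstein Artin algebra $\Lambda$.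
\end{corollary}

The essential step towards Theorem~\ref{thm:class} is the case of a cyclic group.

\begin{theorem}\label{thm:cyclic}
Let $\Lambda$ be an Artin algebra, let $\Gamma$ be cyclic of order $n\ge2$, and let $n$ be nilpotent in $\Lambda$. If $\Lambda\Gamma$ is virtually Gorenstein, then $\Lambda$ is Gorenstein.
\end{theorem}

Some hypothesis on $n$ is needed here: if $k$ is a field in which $n$ is invertible, then $\Lambda=k[y,z]/(y,z)^2$ is virtually Gorenstein but not Gorenstein (Lemma~\ref{lem:local}), while $\Lambda\Gamma$ is virtually Gorenstein by (b).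

\subsection{The idea}\label{ss:idea}
Put $A=\Lambda\Gamma$. Every $A$-module that is projective over $\Lambda$ is Gorenstein projective over $A$, and every $A$-module that is injective over $\Lambda$ is Gorenstein injective over $A$ (Lemma~\ref{lem:test}). For instance, if $N$ is a right $A$-module that is projective over $\Lambda$, then its dual $DN$ is Gorenstein injective, and $\operatorname{Ext}_A^i(M,DN)$ is the dual of $\operatorname{Tor}^A_i(N,M)$. So virtual Gorensteinness of $A$ has the following consequence: a module $M$ with $\operatorname{Ext}^i_A(X,M)=0$ for all Gorenstein projective $X$ and all $i>0$ also satisfies $\operatorname{Tor}^A_i(N,M)=0$ for all $\Lambda$-projective $N$ and all $i>0$.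

If $|\Gamma|=2$ and $2=0$ in $\Lambda$, then for $\Lambda$-projective $X$ and $N$ the groups $\operatorname{Ext}^i_A(X,M)$ and $\operatorname{Tor}^A_i(N,M)$, $i>0$, are computed from $\operatorname{Hom}_\Lambda(X,M)$ and $N\otimes_\Lambda M$, respectively (Lemma~\ref{lem:delta}). If $M$ is an infinite product, then $\operatorname{Hom}_\Lambda(X,M)$ is a product too, and an equation there may be solved by an infinite series. In $N\otimes_\Lambda M$ with $N$ an infinite direct sum, the same series is not available, because only finitely many summands of $N$ may be involved. So the implication above is a strong statement: it forces infinite processes to stop. In Theorem~\ref{thm:example} the process is the geometric series for $(1+ts)^{-1}$, which does not stop. In Theorem~\ref{thm:cyclic}, whose proof is a variant of this for all $n$, the process runs through a projective resolution, and stopping means that the projective dimension is finite.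

Section~\ref{sec:prelim} collects what is needed about Gorenstein projectives and group algebras. Section~\ref{sec:example} proves Theorem~\ref{thm:example}. Section~\ref{sec:warmup} shows how the example becomes a theorem, in the case where $\Gamma$ has order $2$ and $2=0$ in $\Lambda$. Section~\ref{sec:cyclic} proves Theorem~\ref{thm:cyclic}, and Section~\ref{sec:class} deduces Theorem~\ref{thm:class} and Corollary~\ref{cor:field}.

\section{Preliminaries}\label{sec:prelim}

\subsection{Duality}
Let $\Lambda$ be an Artin $R$-algebra and $\Gamma$ a finite group. Let $D=\operatorname{Hom}_R(-,E_R)$, where $E_R$ is the injective envelope of $R/\operatorname{rad}R$; if $R=k$ is a field, $D$ is the $k$-dual. We apply $D$ to arbitrary modules, and it exchanges left and right modules. It is exact and faithful, and $DD\cong\mathrm{id}$ on modules of finite length, in particular on finitely generated $\Lambda$-modules. Let $B$ be $\Lambda$ or a group algebra over it. For a left module $M$ and a right module $N$ we have $\operatorname{Hom}_B(M,DN)\cong D(N\otimes_BM)$,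 and a projective resolution of $M$ gives
\begin{equation}\label{eq:exttor}
\operatorname{Ext}^i_B(M,DN)\cong D\operatorname{Tor}^B_i(N,M).
\end{equation}
In particular $DN$ is injective if $N$ is projective. If $F$ is finitely generated and $J$ is arbitrary, then a resolution of $F$ by finitely generated projectives gives
\begin{equation}\label{eq:torext}
\operatorname{Tor}_i^B(DJ,F)\cong D\operatorname{Ext}^i_B(F,J),
\end{equation}
since $DJ\otimes_BP\cong D\operatorname{Hom}_B(P,J)$ for $P$ finitely generated projective.

\subsection{Gorenstein projectives and their orthogonal class}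
Let $B$ be an Artin algebra. Projective modules are Gorenstein projective and injective modules are Gorenstein injective. An exact complex of projectives stays exact under $\operatorname{Hom}(-,Q)$ if $\operatorname{Ext}^1(Z,Q)=0$ for all its cycles $Z$. Conversely, if it stays exact for all projective $Q$, then all its cycles $Z$ are Gorenstein projective and $\operatorname{Ext}^i(Z,Q)=0$ for $i>0$, because the left half of the complex is a projective resolution of $Z$. In particular
\begin{equation}\label{eq:gp}
\begin{minipage}{0.82\textwidth}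
for $X\in\mathrm{GP}(B)$ and $Q$ projective, $\operatorname{Ext}_B^i(X,Q)=0$ for $i>0$, and there is an exact sequence $0\to X\to P\to X'\to0$ with $P$ projective and $X'\in\mathrm{GP}(B)$.
\end{minipage}
\end{equation}
Dually, an exact complex of injectives stays exact under $\operatorname{Hom}(E,-)$ if $\operatorname{Ext}^1(E,Z)=0$ for all its cycles $Z$, and
\begin{equation}\label{eq:gi}
\begin{minipage}{0.82\textwidth}
for $Y\in\mathrm{GI}(B)$ and $E$ injective, $\operatorname{Ext}_B^i(E,Y)=0$ for $i>0$, and there is an exact sequence $0\to Y'\to I\to Y\to0$ with $I$ injective and $Y'\in\mathrm{GI}(B)$.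
\end{minipage}
\end{equation}

\begin{lemma}\label{lem:thick}
Let $B$ be an Artin algebra.
\begin{enumerate}
\item If $0\to K\to P\to K'\to0$ is exact, $P$ is projective and $K'\in\mathrm{GP}(B)^\perp$, then $K\in\mathrm{GP}(B)^\perp$.
\item If $0\to K'\to I\to K\to0$ is exact, $I$ is injective and $K'\in{}^\perp\mathrm{GI}(B)$, then $K\in{}^\perp\mathrm{GI}(B)$.
\end{enumerate}
\end{lemma}
\begin{proof}
(1) Let $X\in\mathrm{GP}(B)$. Since $\operatorname{Ext}^i(X,P)=0$ for $i>0$, we have $\operatorname{Ext}^i(X,K)\cong\operatorname{Ext}^{i-1}(X,K')=0$ for $i\ge2$. This holds for all Gorenstein projectives, so with $0\to X\to P''\to X'\to0$ as in \eqref{eq:gp} we get $\operatorname{Ext}^1(X,K)\cong\operatorname{Ext}^2(X',K)=0$.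

(2) Let $Y\in\mathrm{GI}(B)$. Then $\operatorname{Ext}^i(I,Y)=0$ for $i>0$, so $\operatorname{Ext}^i(K,Y)\cong\operatorname{Ext}^{i-1}(K',Y)=0$ for $i\ge2$. With $0\to Y'\to I''\to Y\to0$ as in \eqref{eq:gi}, $\operatorname{Ext}^1(K,Y)\cong\operatorname{Ext}^2(K,Y')=0$.
\end{proof}

\subsection{Restriction and induction}
Let $H\le\Gamma$. Restriction from $\Lambda\Gamma$ to $\Lambda H$ is not indicated in the notation. For a $\Lambda H$-module $M$ put $M{\uparrow}=\Lambda\Gamma\otimes_{\Lambda H}M$. There is a natural isomorphism $M{\uparrow}\cong\operatorname{Hom}_{\Lambda H}(\Lambda\Gamma,M)$. So induction is both left and right adjoint to restriction. Both functors are exact, so both preserve projectives and injectives, and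
\begin{equation}\label{eq:adj}
\operatorname{Ext}^i_{\Lambda\Gamma}(M{\uparrow},Y)\cong\operatorname{Ext}^i_{\Lambda H}(M,Y),\qquad
\operatorname{Ext}^i_{\Lambda\Gamma}(X,M{\uparrow})\cong\operatorname{Ext}^i_{\Lambda H}(X,M)
\end{equation}
for $\Lambda\Gamma$-modules $X,Y$. As a $\Lambda H$-module, $M$ is a direct summand of $M{\uparrow}$: the summand $1\otimes M$ has the complement $\bigoplus_{\gamma H\ne H}\gamma\otimes M$.

\begin{lemma}\label{lem:indres}
Restriction and induction between $\Lambda\Gamma$ and $\Lambda H$ preserve Gorenstein projectives and Gorenstein injectives.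
\end{lemma}
\begin{proof}
Let $P$ be a complex as in the definition of $\mathrm{GP}(\Lambda\Gamma)$ and $Q$ projective over $\Lambda H$. Then $\operatorname{Hom}_{\Lambda H}(P,Q)\cong\operatorname{Hom}_{\Lambda\Gamma}(P,Q{\uparrow})$ is exact. If $P$ is such a complex over $\Lambda H$ and $Q$ is projective over $\Lambda\Gamma$, then $\operatorname{Hom}_{\Lambda\Gamma}(P{\uparrow},Q)\cong\operatorname{Hom}_{\Lambda H}(P,Q)$ is exact. For complexes $I$ of injectives one uses $\operatorname{Hom}_{\Lambda H}(E,I)\cong\operatorname{Hom}_{\Lambda\Gamma}(E{\uparrow},I)$ and $\operatorname{Hom}_{\Lambda\Gamma}(E,I{\uparrow})\cong\operatorname{Hom}_{\Lambda H}(E,I)$.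
\end{proof}

From now on $A=\Lambda\Gamma$. We call an $A$-module $\Lambda$-projective or $\Lambda$-injective if its restriction to $\Lambda$ is projective or injective.

\begin{lemma}\label{lem:test}
Every $\Lambda$-projective $A$-module is Gorenstein projective, and every $\Lambda$-injective $A$-module is Gorenstein injective.
\end{lemma}
\begin{proof}
For an $A$-module $Y$ consider
\[
\alpha:A\otimes_\Lambda Y\to Y,\ \gamma\otimes u\mapsto\gamma u,\qquad
\beta:Y\to A\otimes_\Lambda Y,\ u\mapsto\sum_{\gamma\in\Gamma}\gamma\otimes\gamma^{-1}u .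
\]
Both are $A$-linear; for $\beta$ and $h\in\Gamma$ this is the substitution $\sum h\gamma\otimes\gamma^{-1}u=\sum\gamma\otimes\gamma^{-1}hu$. The map $\alpha$ is onto and split over $\Lambda$ by $u\mapsto1\otimes u$; the map $\beta$ is injective and split over $\Lambda$ by the coefficient at $1\in\Gamma$.

Let $Y$ be $\Lambda$-injective. Then $A\otimes_\Lambda Y$ is an injective $A$-module, hence also $\Lambda$-injective, and so are its $\Lambda$-summands $\operatorname{Ker}\alpha$ and $\operatorname{Coker}\beta$. Iterating, we get an exact complex of injective $A$-modules in which $Y$ is a cycle and all cycles $Z$ are $\Lambda$-injective. If $E$ is an injective $A$-module, then $\beta$ for $E$ splits over $A$. So $\operatorname{Ext}^1_A(E,Z)$ is a summand of $\operatorname{Ext}^1_A(A\otimes_\Lambda E,Z)\cong\operatorname{Ext}^1_\Lambda(E,Z)=0$, and the complex stays exact under $\operatorname{Hom}_A(E,-)$.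

Let $Y$ be $\Lambda$-projective. The same construction gives an exact complex of projective $A$-modules with $\Lambda$-projective cycles $Z$. If $Q$ is a projective $A$-module, then $\alpha$ for $Q$ splits over $A$, so $\operatorname{Ext}_A^1(Z,Q)$ is a summand of $\operatorname{Ext}^1_A(Z,A\otimes_\Lambda Q)\cong\operatorname{Ext}^1_\Lambda(Z,Q)=0$, and the complex stays exact under $\operatorname{Hom}_A(-,Q)$.
\end{proof}

\begin{lemma}[Descent]\label{lem:descent}
If $\Lambda\Gamma$ is virtually Gorenstein, then so is $\Lambda H$ for every $H\le\Gamma$, in particular $\Lambda$.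
\end{lemma}
\begin{proof}
Let $M\in\mathrm{GP}(\Lambda H)^\perp$. By \eqref{eq:adj} and Lemma~\ref{lem:indres}, $\operatorname{Ext}^i_{\Lambda\Gamma}(X,M{\uparrow})\cong\operatorname{Ext}^i_{\Lambda H}(X,M)=0$ for $X\in\mathrm{GP}(\Lambda\Gamma)$, $i>0$. So $M{\uparrow}\in\mathrm{GP}(\Lambda\Gamma)^\perp={}^\perp\mathrm{GI}(\Lambda\Gamma)$. For $Y\in\mathrm{GI}(\Lambda H)$ and $i>0$, $\operatorname{Ext}^i_{\Lambda H}(M,Y)$ is a summand of $\operatorname{Ext}^i_{\Lambda H}(M,Y{\uparrow})\cong\operatorname{Ext}^i_{\Lambda\Gamma}(M{\uparrow},Y{\uparrow})=0$. Thus $M\in{}^\perp\mathrm{GI}(\Lambda H)$.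

Conversely let $M\in{}^\perp\mathrm{GI}(\Lambda H)$. For $Y\in\mathrm{GI}(\Lambda\Gamma)$ and $i>0$ we have $\operatorname{Ext}^i_{\Lambda\Gamma}(M{\uparrow},Y)\cong\operatorname{Ext}^i_{\Lambda H}(M,Y)=0$, so $M{\uparrow}\in{}^\perp\mathrm{GI}(\Lambda\Gamma)=\mathrm{GP}(\Lambda\Gamma)^\perp$. For $X\in\mathrm{GP}(\Lambda H)$ and $i>0$, $\operatorname{Ext}^i_{\Lambda H}(X,M)$ is a summand of $\operatorname{Ext}^i_{\Lambda H}(X{\uparrow},M)\cong\operatorname{Ext}^i_{\Lambda\Gamma}(X{\uparrow},M{\uparrow})=0$. Thus $M\in\mathrm{GP}(\Lambda H)^\perp$.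
\end{proof}

\begin{lemma}\label{lem:ab}
Facts \textup{(a)} and \textup{(b)} of the introduction hold.
\end{lemma}
\begin{proof}
(a) Inducing a finite injective coresolution of ${}_\Lambda\Lambda$ gives a finite injective coresolution of ${}_AA=\Lambda{\uparrow}$; the same holds for right modules.

(b) If $|\Gamma|$ is invertible, then every $A$-module $X$ is an $A$-summand of $A\otimes_\Lambda X$, since $\alpha\circ|\Gamma|^{-1}\beta=\mathrm{id}$ for the maps $\alpha,\beta$ in the proof of Lemma~\ref{lem:test}. Let $i>0$ throughout. Let $M\in\mathrm{GP}(A)^\perp$. Over $\Lambda$, $\operatorname{Ext}_\Lambda^i(X,M)\cong\operatorname{Ext}_A^i(X{\uparrow},M)=0$ for $X\in\mathrm{GP}(\Lambda)$, so $M$ lies in $\mathrm{GP}(\Lambda)^\perp={}^\perp\mathrm{GI}(\Lambda)$. For $Y\in\mathrm{GI}(A)$, $\operatorname{Ext}_A^i(M,Y)$ is a summand of $\operatorname{Ext}_A^i(A\otimes_\Lambda M,Y)\cong\operatorname{Ext}^i_\Lambda(M,Y)=0$. Now let $M\in{}^\perp\mathrm{GI}(A)$. Then $\operatorname{Ext}^i_\Lambda(M,Y)\cong\operatorname{Ext}^i_A(M,Y{\uparrow})=0$ for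 $Y\in\mathrm{GI}(\Lambda)$, so over $\Lambda$ the module $M$ lies in ${}^\perp\mathrm{GI}(\Lambda)=\mathrm{GP}(\Lambda)^\perp$. For $X\in\mathrm{GP}(A)$, $\operatorname{Ext}^i_A(X,M)$ is a summand of $\operatorname{Ext}^i_A(X,A\otimes_\Lambda M)\cong\operatorname{Ext}_\Lambda^i(X,M)=0$.
\end{proof}

\subsection{Infinite towers, and resolutions that stop}
The next lemma lets infinite products into $\mathrm{GP}^\perp$ and infinite unions into ${}^\perp\mathrm{GI}$.

\begin{lemma}\label{lem:tower}
Let $B$ be a ring.
\begin{enumerate}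
\item Let $\cdots\to M_2\to M_1\to M_0=0$ be epimorphisms of $B$-modules with kernels $L_m=\operatorname{Ker}(M_{m+1}\to M_m)$, and let $X$ be a module with $\operatorname{Ext}^i_B(X,L_m)=0$ for all $i>0$ and all $m$. Then $\operatorname{Ext}^i_B(X,\varprojlim M_m)=0$ for all $i>0$.
\item Let $0=M_0\subseteq M_1\subseteq\cdots$ be a chain of $B$-modules, and let $Y$ be a module with $\operatorname{Ext}^i_B(M_{m+1}/M_m,Y)=0$ for all $i>0$ and all $m$. Then $\operatorname{Ext}_B^i(\bigcup M_m,Y)=0$ for all $i>0$.
\end{enumerate}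
\end{lemma}
\begin{proof}
(1) By induction, $\operatorname{Ext}^i(X,M_m)=0$ for $i>0$, and $\operatorname{Hom}(X,M_{m+1})\to\operatorname{Hom}(X,M_m)$ is onto. For any tower of epimorphisms $\pi$ of abelian groups, the map $\prod M_m\to\prod M_m$, $(u_m)\mapsto(u_m-\pi u_{m+1})$, is onto, since one can choose $u_0=0$ and solve for $u_1,u_2,\dots$ successively, and its kernel is the inverse limit. So $0\to\varprojlim M_m\to\prod M_m\to\prod M_m\to0$ is exact. As $\operatorname{Ext}^i(X,\prod M_m)=0$ for $i>0$, it follows that $\operatorname{Ext}^i(X,\varprojlim M_m)=0$ for $i\ge2$. For $i=1$ it is the cokernel of the corresponding map on $\prod\operatorname{Hom}(X,M_m)$, which is onto by the same remark.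

(2) By induction, $\operatorname{Ext}^i(M_m,Y)=0$ for $i>0$, and restriction $\operatorname{Hom}(M_{m+1},Y)\to\operatorname{Hom}(M_m,Y)$ is onto. The sequence $0\to\bigoplus M_m\to\bigoplus M_m\to\bigcup M_m\to0$, whose first map sends $u$ in the $m$-th summand to $u$ in the $m$-th minus $u$ in the $(m+1)$-st, is exact. So $\operatorname{Ext}^i(\bigcup M_m,Y)=0$ for $i\ge2$, and for $i=1$ it is the cokernel of $(f_m)\mapsto(f_m-f_{m+1}|_{M_m})$ on $\prod\operatorname{Hom}(M_m,Y)$, which is onto.
\end{proof}

Finally, we record how finiteness of a resolution is recognized.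

\begin{lemma}\label{lem:stop}
\begin{enumerate}
\item Let $P\xrightarrow{\varepsilon}J$ be a projective resolution and $U:P\to P$ a chain map with $\varepsilon U_0=\varepsilon$ and $U_m=0$ for some $m\ge1$. Then $\operatorname{pd}J\le m$.
\item Let $L\xrightarrow{\iota}I$ be an injective coresolution and $p:I\to I$ a chain map with $p_0\iota=\iota$ and $p_m=0$ for some $m\ge1$. Then $\operatorname{id}L\le m$.
\end{enumerate}
\end{lemma}
\begin{proof}
(1) Both $U$ and $\mathrm{id}_P$ lift $\mathrm{id}_J$, so $\mathrm{id}_P-U=d\theta+\theta d$ for a homotopy $\theta$, and $\mathrm{id}_{P_m}=d\theta_m+\theta_{m-1}d$. On $K=P_m/dP_{m+1}$ the identity is therefore induced by $\theta_{m-1}d$, so it factors as $K\xrightarrow{d}P_{m-1}\xrightarrow{\theta_{m-1}}P_m\to K$. Thus $K$ is projective. It is the $m$-th syzygy of $J$.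

(2) Likewise $\mathrm{id}_I-p=d\theta+\theta d$. On $K=\operatorname{Ker}(I^m\to I^{m+1})$ the identity equals $d\theta$, so it factors as $K\to I^{m-1}\xrightarrow{d}K$. Thus $K$ is injective. It is the $m$-th cosyzygy of $L$.
\end{proof}

\section{The counterexample}\label{sec:example}

\subsection{An algebra without interesting Gorenstein projectives}

\begin{lemma}\label{lem:local}
Let $k$ be any field and $\Lambda=k[y,z]/(y,z)^2$. Then $\mathrm{GP}(\Lambda)$ is the class of projective modules, which are all free, and $\mathrm{GI}(\Lambda)$ is the class of injective modules. Hence $\Lambda$ is virtually Gorenstein. But $\Lambda$ is not Gorenstein.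
\end{lemma}
\begin{proof}
Put $r=(y,z)$, so $r^2=0$, $\dim_kr=2$ and $\Lambda/r=k$.

\emph{(i) Flat $\Lambda$-modules are free.} Let $Y$ be flat. Lift a $k$-basis of $Y/rY$ to get $F\to Y$ with $F$ free and $F/rF\cong Y/rY$. It is onto because $r$ is nilpotent. Let $K$ be its kernel. Since $\operatorname{Tor}_1(Y,k)=0$, the sequence $0\to K/rK\to F/rF\to Y/rY\to0$ is exact, so $K=rK=r^2K=0$. In particular projectives are free, and every lift of a basis of $P/rP$ is a basis of $P$ if $P$ is free.

\emph{(ii) If $X\subseteq P$ with $P$ free and $\operatorname{Ext}^1(X,\Lambda)=0$, then $X$ is free.} Lift a basis of the image of $X$ in $P/rP$ to elements of $X$, and complete it to a lift of a basis of $P/rP$. This is a basis of $P$, so $P=F\oplus P'$, where $F\subseteq X$ is spanned by the first elements and $P'$ by the others, and $X=F\oplus X''$ with $X''=X\cap P'$. The image of $X''$ in $P/rP$ lies in $F/rF\cap P'/rP'=0$, so $X''\subseteq rP'$ is killed by $r$ and is a direct sum of copies of $k$. If $X''\ne0$, then $k$ is a summand of $X$ and $\operatorname{Ext}^1(k,\Lambda)=0$.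 But $0\to k^2\to\Lambda\to k\to0$ gives
\[
\dim\operatorname{Ext}^1(k,\Lambda)=\dim\operatorname{Hom}(k^2,\Lambda)-\dim\operatorname{Hom}(\Lambda,\Lambda)+\dim\operatorname{Hom}(k,\Lambda)=4-3+2=3 ,
\]
a contradiction. So $X''=0$ and $X=F$.

\emph{(iii) $\mathrm{GP}(\Lambda)$.} If $X\in\mathrm{GP}(\Lambda)$, then $X$ embeds in a free module and $\operatorname{Ext}^1(X,\Lambda)=0$ by \eqref{eq:gp}. So $X$ is free by (ii).

\emph{(iv) $\mathrm{GI}(\Lambda)$.} We show that the dual of a Gorenstein injective module satisfies the hypotheses of (ii). Let $J\in\mathrm{GI}(\Lambda)$. By \eqref{eq:gi}, $J$ is a quotient of an injective module $I$, so $DJ\subseteq DI$. By \eqref{eq:torext}, $\operatorname{Tor}_1(DI,F)\cong D\operatorname{Ext}^1(F,I)=0$ for all finitely generated $F$. So $DI$ is flat, hence free by (i). The module $E=D\Lambda$ is injective and finitely generated, and $DE\cong\Lambda$. By \eqref{eq:torext} and \eqref{eq:gi}, $\operatorname{Tor}_1(DJ,E)\cong D\operatorname{Ext}^1(E,J)=0$, and \eqref{eq:exttor} gives $\operatorname{Ext}^1(DJ,\Lambda)\cong\operatorname{Ext}^1(DJ,DE)\cong D\operatorname{Tor}_1(DJ,E)=0$;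 here left and right modules are identified, as $\Lambda$ is commutative. So $DJ$ is free by (ii). Then $D\operatorname{Ext}^1(F,J)\cong\operatorname{Tor}_1(DJ,F)=0$ for all finitely generated $F$. Hence $\operatorname{Ext}^1(F,J)=0$ for all cyclic $F$, and $J$ is injective by Baer's criterion.

\emph{(v) Conclusion.} By (iii) and (iv) both orthogonal classes consist of all modules, so $\Lambda$ is virtually Gorenstein. If $\Lambda$ were Gorenstein, then applying $D$ to a finite coresolution of $\Lambda$ by finitely generated injectives would give $\operatorname{pd}D\Lambda<\infty$. Now a finitely generated module of finite projective dimension is free: if its projective dimension is $m>0$, the last nonzero term $P_m$ of a minimal resolution embeds in $rP_{m-1}$, which is killed by $r$, but $rP_m\ne0$. So $D\Lambda$ is free, hence $D\Lambda\cong\Lambda$ by dimension. This is impossible, since $D\Lambda$ has a simple socle and $\operatorname{soc}\Lambda=r$ has dimension $2$.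
\end{proof}

\subsection{Modules with a differential}
Let $2=0$ in $\Lambda$, let $\Gamma=\langle g\rangle$ have order $2$, and put $x=g+1$. Then $x^2=g^2+1=0$ and $A=\Lambda\Gamma=\Lambda[x]/(x^2)$ with $x$ central. So an $A$-module is the same thing as a $\Lambda$-module with a $\Lambda$-linear endomorphism $x$ of square zero, a ``differential'' without a grading. The next lemma says that Ext and Tor over $A$ with one $\Lambda$-projective argument are the homology of the usual complexes $\operatorname{Hom}_\Lambda$ and $\otimes_\Lambda$ of such differential modules.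

\begin{lemma}\label{lem:delta}
Let $2=0$ in $\Lambda$ and $A=\Lambda[x]/(x^2)$ as above, let $M$ be an $A$-module, and let $i\ge1$.
\begin{enumerate}
\item If $X$ is a $\Lambda$-projective $A$-module, then $\operatorname{Ext}^i_A(X,M)\cong\operatorname{Ker}\delta/\operatorname{Im}\delta$ for the operator $\delta f=xf+fx$ on $\operatorname{Hom}_\Lambda(X,M)$.
\item If $N$ is a $\Lambda$-projective right $A$-module, then $\operatorname{Tor}_i^A(N,M)\cong\operatorname{Ker}\delta/\operatorname{Im}\delta$ for the operator $\delta(u\otimes w)=ux\otimes w+u\otimes xw$ on $N\otimes_\Lambda M$.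
\end{enumerate}
\end{lemma}
\begin{proof}
For any $A$-module $X$ let $\delta=x\otimes1+1\otimes x$ on $A\otimes_\Lambda X$. It is $A$-linear and $\delta^2=2\,x\otimes x=0$. We claim that
\begin{equation}\label{eq:deltares}
\cdots\xrightarrow{\delta}A\otimes_\Lambda X\xrightarrow{\delta}A\otimes_\Lambda X\to X\to0
\end{equation}
is exact, where the last map is multiplication. Every element of $A\otimes_\Lambda X$ is uniquely $1\otimes u+x\otimes w$. It is in the kernel of multiplication if and only if $u=xw$, that is, if it equals $1\otimes xw+x\otimes w=\delta(1\otimes w)$. Moreover $\delta(1\otimes u+x\otimes w)=x\otimes(u+xw)+1\otimes xu$ vanishes if and only if $u=xw$, and then again the element is $\delta(1\otimes w)$.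

If $X$ is $\Lambda$-projective, then \eqref{eq:deltares} is a projective resolution. Under $\operatorname{Hom}_A(A\otimes_\Lambda X,M)\cong\operatorname{Hom}_\Lambda(X,M)$, $F\mapsto f=F(1\otimes-)$, composition with $\delta$ becomes $f\mapsto xf+fx$. This is (1). A right $A$-module is a left module over $\Lambda^{\mathrm{op}}[x]/(x^2)$, so the same argument gives a resolution of $N$ by copies of $N\otimes_\Lambda A$; tensoring it with $M$ over $A$ gives (2).
\end{proof}

\subsection{Proof of Theorem \ref{thm:example}}
Let $\operatorname{char}k=2$ and $\Lambda=k[y,z]/(y,z)^2$. It is virtually Gorenstein by Lemma~\ref{lem:local}. The algebra $A=\Lambda[x]/(x^2)$ is commutative. By Lemmas~\ref{lem:local}, \ref{lem:indres} and \ref{lem:test}, $\mathrm{GP}(A)$ consists of the $\Lambda$-free modules. So we look for a module $M$ such that $\operatorname{Hom}_\Lambda(X,M)$ has no homology for any $\Lambda$-free $X$, but $N\otimes_\Lambda M$ has homology for some $\Lambda$-free $N$ of infinite rank. Let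
\[
M=k[[t]]^2,\qquad x(a,b)=(0,a),\quad y(a,b)=(0,ta),\quad z=0 .
\]
All products of two of these operators vanish, so $M$ is an $A$-module. In terms of $a_j=(t^j,0)$ and $b_j=(0,t^j)$ it is the infinite zigzag of Figure~\ref{fig:zigzag}. Also let
\[
N=\Lambda\otimes_kk[s],\qquad x\text{ acting as multiplication by }y\otimes s .
\]
Since $(y\otimes s)^2=0$, this is an $A$-module, and it is free over $\Lambda$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0,>=stealth]
\node (b0) at (0,0) {$b_0$};
\node (a0) at (1.2,1.1) {$a_0$};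
\node (b1) at (2.4,0) {$b_1$};
\node (a1) at (3.6,1.1) {$a_1$};
\node (b2) at (4.8,0) {$b_2$};
\node (a2) at (6,1.1) {$a_2$};
\node (b3) at (7.2,0) {$b_3$};
\node at (8.2,0.55) {$\cdots$};
\draw[->] (a0)--(b0) node[midway,left] {$x$};
\draw[->] (a1)--(b1) node[midway,left] {$x$};
\draw[->] (a2)--(b2) node[midway,left] {$x$};
\draw[->,dashed] (a0)--(b1) node[midway,right] {$y$};
\draw[->,dashed] (a1)--(b2) node[midway,right] {$y$};
\draw[->,dashed] (a2)--(b3) node[midway,right] {$y$};
\end{tikzpicture}
\caption{The module $M=k[[t]]^2$ is the product of the lines spanned by $a_j=(t^j,0)$ and $b_j=(0,t^j)$, $j\ge0$. Here $xa_j=b_j$ (solid), $ya_j=b_{j+1}$ (dashed); $z$ acts as $0$, and $x,y$ kill all $b_j$.}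
\label{fig:zigzag}
\end{figure}

\emph{What to expect.} In $N\otimes_\Lambda M=k[s]\otimes_kM$ we have $\delta(s^j\otimes a_j)=s^j\otimes b_j+s^{j+1}\otimes b_{j+1}$. So the cycle $1\otimes b_0$ is homologous to $s\otimes b_1$, to $s^2\otimes b_2$, and so on: it can be moved arbitrarily far to the right, but to get rid of it one needs the infinite sum $\sum_js^j\otimes a_j$, which is not in $k[s]\otimes_kM$. In $\operatorname{Hom}_\Lambda(X,M)$, which is a product, such sums exist.

\emph{$M\in\mathrm{GP}(A)^\perp$.} Let $X\in\mathrm{GP}(A)$. Then $X$ is free over $\Lambda$, say $X=\Lambda\otimes_kV$ with a vector space $V$. Write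
\[
xv=X_0v+yX_1v+zX_2v\quad(v\in V),\qquad X_0,X_1,X_2\in\operatorname{End}_k(V).
\]
Comparing coefficients of $1$ and $y$ in $x^2v=0$ gives $X_0^2=0$ and $X_0X_1+X_1X_0=0$, that is, $X_0X_1=X_1X_0$. An element $f\in\operatorname{Hom}_\Lambda(X,M)=\operatorname{Hom}_k(V,M)$ is a pair $(f_0,f_1)$ of $k$-linear maps $V\to k[[t]]$. Since $(xf)(v)=(0,f_0v)$ and $f(xv)=f(X_0v)+yf(X_1v)$, we get
\[
\delta f=\bigl(f_0X_0,\ \Phi(f_0)+f_1X_0\bigr),\qquad \Phi(h)=h+t\,hX_1\quad\text{on }\operatorname{Hom}_k(V,k[[t]]).
\]
The map $\Phi$ is bijective: its inverse is $h\mapsto\sum_{i\ge0}t^ihX_1^i$, which converges at every $v\in V$ because $k[[t]]$ is complete. As $X_0$ and $X_1$ commute, $\Phi(h)X_0=\Phi(hX_0)$.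

Suppose $\delta f=0$. Then $f_1X_0=\Phi(f_0)$. Put $h_0=\Phi^{-1}(f_1)$. Then $\Phi(h_0X_0)=\Phi(h_0)X_0=f_1X_0=\Phi(f_0)$, so $h_0X_0=f_0$ and
\[
\delta(h_0,0)=(h_0X_0,\Phi(h_0))=(f_0,f_1)=f .
\]
By Lemma~\ref{lem:delta}(1), $\operatorname{Ext}^i_A(X,M)=0$ for all $i>0$.

\emph{$M\notin{}^\perp\mathrm{GI}(A)$.} As $N$ is $\Lambda$-free, $DN$ is $\Lambda$-injective, so $DN\in\mathrm{GI}(A)$ by Lemma~\ref{lem:test}. On $N\otimes_\Lambda M=k[s]\otimes_kM=(k[[t]][s])^2$ the operators $x\otimes1$ and $1\otimes x$ are $(a,b)\mapsto(0,tsa)$ and $(a,b)\mapsto(0,a)$. So $\delta(a,b)=(0,(1+ts)a)$. Since $k[[t]][s]$ is a domain, $\operatorname{Ker}\delta=\{(0,b)\}$, and Lemma~\ref{lem:delta}(2) gives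
\[
\operatorname{Tor}_1^A(N,M)\cong k[[t]][s]/(1+ts)\ne0,
\]
because the units of a polynomial ring over a domain have degree $0$. Hence $\operatorname{Ext}^1_A(M,DN)\cong D\operatorname{Tor}_1^A(N,M)\ne0$ by \eqref{eq:exttor}.

So $\mathrm{GP}(A)^\perp\ne{}^\perp\mathrm{GI}(A)$, and $A=\Lambda\Gamma$ is not virtually Gorenstein. \qed

\begin{remark}
Both infinities are needed in this construction. If $N=\Lambda\otimes_kV$ with $V$ finite dimensional and $x$ given by $X_0,X_1,X_2$ as above, then $\delta(a,b)=(X_0a,(1+tX_1)a+X_0b)$ on $(V\otimes_kk[[t]])^2$. Here $1+tX_1$ is invertible and commutes with $X_0$, so the computation above gives $\operatorname{Tor}_i^A(N,M)=0$ for $i>0$. And if $k[[t]]$ is replaced by $k[t]$ in the definition of $M$, then $M$ is not in $\mathrm{GP}(A)^\perp$: for $X=\Lambda$ with $x$ acting as $y$ one has $\delta(f_0,f_1)=(0,(1+t)f_0)$, so $\operatorname{Ext}_A^1(X,M)\cong k[t]/(1+t)\ne0$.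
\end{remark}

\section{From the example to a theorem: order two}\label{sec:warmup}

The module $N$ of the last section is the direct sum of the terms of the complex $\Lambda\xrightarrow{y}\Lambda\xrightarrow{y}\cdots$, with $x$ acting as the differential. Since $A$-modules are differential modules when $n=2$ and $2=0$ in $\Lambda$, any complex of $\Lambda$-modules can be used in this way, with either the sum or the product of its terms. We now do this with a complex that exists over every $\Lambda$ and whose length we want to bound.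

\subsection{The complexes}\label{ss:setup}
Let $\Lambda$ be an arbitrary Artin algebra. Let $J=D(\Lambda_\Lambda)$, an injective left module, and let $P\xrightarrow{\varepsilon}J$ be a resolution by finitely generated projectives. The augmented complex $C$ has $C_0=J$ and $C_{j+1}=P_j$ for $j\ge0$, with differential $d_C$; it is acyclic. Put $K_j=\operatorname{Ker}(C_j\to C_{j-1})$, so $K_0=J$, and the sequences $0\to K_{j+1}\to C_{j+1}\to K_j\to0$ are exact. As $J$ is injective, it lies in $\mathrm{GP}(\Lambda)^\perp$, and Lemma~\ref{lem:thick}(1) gives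
\begin{equation}\label{eq:Kj}
K_j\in\mathrm{GP}(\Lambda)^\perp\quad\text{for all }j\ge0 .
\end{equation}
For $m\ge0$ let $\tau_mC=(0\to C_m/K_m\to C_{m-1}\to\cdots\to C_0\to0)$, an acyclic quotient complex of $C$, with $\tau_0C=0$. The kernel of $\tau_{m+1}C\to\tau_mC$ is isomorphic to a \emph{disc} $K_m\xrightarrow{=}K_m$ in degrees $m+1,m$.

On the other side let $Q^i=\operatorname{Hom}_\Lambda(P_i,\Lambda)$, a finitely generated projective right module, with $d':Q^i\to Q^{i+1}$, $d'f=fd_P$. Since $Q^i$ is finitely generated projective,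
\begin{equation}\label{eq:QC}
Q^i\otimes_\Lambda\prod_jC_j\cong\prod_j\operatorname{Hom}_\Lambda(P_i,C_j).
\end{equation}

\begin{proposition}\label{prop:two}
Let $2=0$ in $\Lambda$ and $|\Gamma|=2$. If $A=\Lambda\Gamma$ is virtually Gorenstein, then $\operatorname{pd}D(\Lambda_\Lambda)<\infty$, that is, $\operatorname{id}\Lambda_\Lambda<\infty$.
\end{proposition}
\begin{proof}
Let $M=\prod_jC_j$ with $x=d_C$. It is the inverse limit of the modules $M_m$ obtained in the same way from $\tau_mC$. The maps $M_{m+1}\to M_m$ are onto, and their kernels, coming from discs, are isomorphic to $A\otimes_\Lambda K_m$. For $X\in\mathrm{GP}(A)$ and $i>0$ we have $\operatorname{Ext}^i_A(X,A\otimes_\Lambda K_m)\cong\operatorname{Ext}_\Lambda^i(X,K_m)=0$ by Lemma~\ref{lem:indres} and \eqref{eq:Kj}. So $M\in\mathrm{GP}(A)^\perp$ by Lemma~\ref{lem:tower}(1). As $A$ is virtually Gorenstein, $M\in{}^\perp\mathrm{GI}(A)$.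

Let $N=\bigoplus_iQ^i$ with $x=d'$, a $\Lambda$-projective right $A$-module. By Lemma~\ref{lem:test}, $DN\in\mathrm{GI}(A)$, so $\operatorname{Tor}_1^A(N,M)=0$ by \eqref{eq:exttor}. By Lemma~\ref{lem:delta}(2) and \eqref{eq:QC} this means that $\operatorname{Ker}\delta=\operatorname{Im}\delta$ on
\[
N\otimes_\Lambda M=\bigoplus_i\prod_j\operatorname{Hom}_\Lambda(P_i,C_j),\qquad \delta f=fd_P+d_Cf .
\]
The element $\varepsilon\in\operatorname{Hom}_\Lambda(P_0,C_0)$ satisfies $\delta\varepsilon=\varepsilon d_P=0$. So $\varepsilon=\delta u$ for some $u$. Let $u_i\in\operatorname{Hom}_\Lambda(P_i,C_{i+1})=\operatorname{End}_\Lambda(P_i)$ be its $(i,i+1)$-component. Almost all $u_i$ vanish, because $u$ lies in a direct sum over $i$. Comparing $(i,i)$-components we get $\varepsilon u_0=\varepsilon$ and $u_{i-1}d_P+d_Pu_i=0$ for $i\ge1$. As $2=0$, the $u_i$ form a chain map lifting $\mathrm{id}_J$, and $\operatorname{pd}J<\infty$ by Lemma~\ref{lem:stop}(1). Applying $D$ to a finite resolution of $J$ by finitely generated projectives gives a finite injective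 coresolution of $\Lambda_\Lambda$.
\end{proof}

The obvious solution of $\varepsilon=\delta u$ is $u_i=\mathrm{id}_{P_i}$ for all $i$, but it is not in the direct sum unless $P$ is finite. As in Section~\ref{sec:example}, virtual Gorensteinness demands a finite replacement for an infinite sum. By Lemma~\ref{lem:local}, Proposition~\ref{prop:two} gives a second proof of Theorem~\ref{thm:example}, because $\operatorname{id}\Lambda_\Lambda=\operatorname{id}{}_\Lambda\Lambda$ when $\Lambda$ is commutative.

\section{Cyclic groups}\label{sec:cyclic}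

In this section $\Gamma=\langle g\rangle$ is cyclic of order $n\ge2$, and $A=\Lambda\Gamma$. Put
\[
x=g-1,\qquad \nu=\sum_{i=0}^{n-1}g^i=\sum_{r=0}^{n-1}\binom n{r+1}x^r .
\]
Both are central in $A$, and $x\nu=g^n-1=0$. We also write $\nu=\nu(x)$ for the operator given by this polynomial when $x$ is any endomorphism of an abelian group. Then $x\nu(x)=(1+x)^n-1$. Hence a module over $A$ is the same as a $\Lambda$-module with a $\Lambda$-linear endomorphism $x$ such that $x\nu(x)=0$; here $g$ acts as $1+x$.

\subsection{What changes, and the plan}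
Section~\ref{sec:warmup} used $n=2$ and $2=0$ in three places.

First, a complex $C$ became an $A$-module by letting $x$ act as its differential, and \eqref{eq:deltares} was an exact sequence ending in this module. For general $n$ we do not turn $C$ into an $A$-module. Instead we write down directly an exact two-periodic complex $T(C)$ of modules $A\otimes_\Lambda(\text{terms of }C)$ that generalizes \eqref{eq:deltares}, in which $x$ and $\nu$ alternate as in the periodic resolution of the trivial $\mathbb Z\Gamma$-module. Its cycle modules replace $M$ (Section~\ref{ss:T}).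

Second, the complex $Q$ became an $A$-module $N$. For general $n$ we use that the two lattices
\[
\mathbb Z=\mathbb Z\Gamma/(x)\quad\text{and}\quad\mathbb Z\Gamma/(\nu)
\]
are syzygies of each other: $0\to\mathbb Z\Gamma/(\nu)\xrightarrow{x}\mathbb Z\Gamma\to\mathbb Z\to0$ and $0\to\mathbb Z\xrightarrow{\nu}\mathbb Z\Gamma\to\mathbb Z\Gamma/(\nu)\to0$ are exact. So we put $\mathbb Z$ in even degrees and $\mathbb Z\Gamma/(\nu)$, of rank $n-1$, in odd degrees, and let $d'$ glue them (Section~\ref{ss:W}).

Third, $n$ is not $0$ but only nilpotent in $\Lambda$. This is repaired by an induction on powers of $n$ in the proof of Lemma~\ref{lem:key}. Finally there are signs.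

\subsection{Two-periodic complexes}\label{ss:T}
By a \emph{$2$-complex} we mean a pair $C=(C_e,C_o)$ with maps $d:C_e\to C_o$ and $d:C_o\to C_e$ such that $d^2=0$. A $\mathbb Z$-graded complex gives a $2$-complex when its even and its odd terms are collected, in products or in direct sums. Let $V=(V_e,V_o)$ be a $2$-complex of abelian groups with endomorphisms $x$ of $V_e$ and $V_o$ commuting with $d$ and satisfying $x\nu(x)=0$. Let $E(V)$ be the two-periodic sequence, infinite in both directions, with all terms $V_e\oplus V_o$ and alternating maps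
\begin{equation}\label{eq:E}
\partial_0(f,h)=(xf+dh,\ df-\nu h),\qquad \partial_1(f,h)=(\nu f+dh,\ df-xh).
\end{equation}
It is a complex:
\begin{align*}
\partial_1\partial_0(f,h)&=(\nu xf+\nu dh+d^2f-d\nu h,\ dxf+d^2h-xdf+x\nu h)=0,\\
\partial_0\partial_1(f,h)&=(x\nu f+xdh+d^2f-dxh,\ d\nu f+d^2h-\nu df+\nu xh)=0.
\end{align*}

\begin{lemma}\label{lem:T}
For every $2$-complex $C$ of $\Lambda$-modules, the complex $T(C)=E(A\otimes_\Lambda C)$ of $A$-modules is exact.
\end{lemma}
\begin{proof}
We have $A\otimes_\Lambda C_b=\mathbb Z\Gamma\otimes_{\mathbb Z}C_b$ for $b\in\{e,o\}$. On $\mathbb Z\Gamma$, $\operatorname{Ker}x=\operatorname{Im}\nu=\mathbb Z\nu$ and $\operatorname{Ker}\nu=\operatorname{Im}x=I$, the augmentation ideal. As $\mathbb Z\Gamma/\mathbb Z\nu\cong I$ and $\mathbb Z\Gamma/I\cong\mathbb Z$ are free abelian groups, there are decompositions $\mathbb Z\Gamma=\mathbb Z\nu\oplus U=I\oplus U'$ of abelian groups, and $x:U\to I$, $\nu:U'\to\mathbb Z\nu$ are bijective. Let $\sigma$ be $x^{-1}:I\to U$ on $I$ and $0$ on $U'$. Let $\tau$ be $\nu^{-1}:\mathbb Z\nu\to U'$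 on $\mathbb Z\nu$ and $0$ on $U$. Then
\[
\nu\tau+\sigma x=1,\qquad x\sigma+\tau\nu=1,
\]
as one sees on $\mathbb Z\nu$ and $U$ for the first and on $I$ and $U'$ for the second identity. Extend $\sigma,\tau$ to $A\otimes_\Lambda C_b$; they commute with $d$. Put $s_0(f,h)=(\sigma f,-\tau h)$ and $s_1(f,h)=(\tau f,-\sigma h)$. Then
\begin{align*}
(\partial_1s_1+s_0\partial_0)(f,h)&=(\nu\tau f-d\sigma h+\sigma xf+\sigma dh,\ d\tau f+x\sigma h-\tau df+\tau\nu h)=(f,h),\\
(\partial_0s_0+s_1\partial_1)(f,h)&=(x\sigma f-d\tau h+\tau\nu f+\tau dh,\ d\sigma f+\nu\tau h-\sigma df+\sigma xh)=(f,h).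
\end{align*}
So $(s_0,s_1)$ is a contracting homotopy of $T(C)$ as a complex of abelian groups.
\end{proof}

Let $Z_0(C)=\operatorname{Ker}\partial_0$ and $Z_1(C)=\operatorname{Ker}\partial_1$ in $T(C)$; these are $A$-modules. For $n=2$ and $2=0$ we have $\nu=x$ and $\partial_0=\partial_1=\delta$ on $A\otimes_\Lambda(C_e\oplus C_o)$, where $x$ acts on $C_e\oplus C_o$ as $d$. So in this case $T(C)$ continues the left part of \eqref{eq:deltares} periodically to the right, and $Z_0(C)=Z_1(C)\cong C_e\oplus C_o$, in accordance with Section~\ref{sec:warmup}.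

\begin{lemma}\label{lem:disc}
If $C$ comes from a disc $K\xrightarrow{=}K$ in two adjacent degrees, then $Z_0(C)\cong Z_1(C)\cong A\otimes_\Lambda K$. A short exact sequence of $2$-complexes $0\to C'\to C\to C''\to0$ of $\Lambda$-modules induces exact sequences $0\to Z_\ell(C')\to Z_\ell(C)\to Z_\ell(C'')\to0$ for $\ell\in\{0,1\}$.
\end{lemma}
\begin{proof}
If $d=1:C_e\to C_o$ and $d=0:C_o\to C_e$, then $\partial_0(f,h)=(xf,f-\nu h)$ and $\partial_1(f,h)=(\nu f,f-xh)$, with kernels $\{(\nu h,h)\}$ and $\{(xh,h)\}$. If $d=1:C_o\to C_e$ and $d=0:C_e\to C_o$, then $\partial_0(f,h)=(xf+h,-\nu h)$ and $\partial_1(f,h)=(\nu f+h,-xh)$, with kernels $\{(f,-xf)\}$ and $\{(f,-\nu f)\}$. Each kernel is isomorphic to $A\otimes_\Lambda K$. For the second statement, $0\to T(C')\to T(C)\to T(C'')\to0$ is a short exact sequence of exact complexes, since $A$ is free over $\Lambda$. A cycle of $T(C'')$ is a boundary $\partial v$, and lifting $v$ lifts the cycle to a cycle.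
\end{proof}

\subsection{Gluing, and the key lemma}\label{ss:W}
Let $(B_e,B_o)$ be a $2$-complex of abelian groups with differential $d'$. Put
\[
W(B)=B_e\oplus B_o^{\,n-1},\qquad f=(f_*;f_0,\dots,f_{n-2}),
\]
and define $x$ on $W(B)$ by
\begin{equation}\label{eq:W}
\begin{aligned}
(xf)_*&=d'f_0,\qquad (xf)_r=f_{r+1}\quad(0\le r<n-2),\\
(xf)_{n-2}&=d'f_*-\sum_{r=0}^{n-2}\binom n{r+1}f_r .
\end{aligned}
\end{equation}
Thus $x$ acts on $B_o^{\,n-1}$ like a companion matrix of the monic polynomial $\nu(x)$ and on $B_e$ as $0$, up to the terms with $d'$. For $n=2$ the formula reads $x(f_*;f_0)=(d'f_0;\,d'f_*-2f_0)$.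

\begin{lemma}\label{lem:W}
On $W(B)$ we have
\begin{equation}\label{eq:nuW}
(\nu f)_*=nf_*+\sum_{r=0}^{n-2}\binom n{r+2}d'f_r,\qquad(\nu f)_0=d'f_*,\qquad(\nu f)_r=0\quad(1\le r\le n-2),
\end{equation}
and $x\nu=0$.
\end{lemma}
\begin{proof}
By \eqref{eq:W}, $(x^kf)_0=f_k$ for $0\le k\le n-2$, hence $(x^kf)_*=d'(x^{k-1}f)_0=d'f_{k-1}$ for $1\le k\le n-1$. Summing with the coefficients $\binom n{k+1}$ gives the first formula. Next, $(x^{n-1}f)_0=(xf)_{n-2}$, so
\[
(\nu f)_0=\sum_{k=0}^{n-2}\binom n{k+1}f_k+(xf)_{n-2}=d'f_* .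
\]
For $1\le r\le n-2$ we get $(\nu f)_r=(x^r\nu f)_0=(\nu x^rf)_0=d'(x^rf)_*=d'd'f_{r-1}=0$. Now compute $x\nu f$ from \eqref{eq:W} and \eqref{eq:nuW}. Its $*$-component is $d'd'f_*=0$. Its $r$-component for $r<n-2$ is $(\nu f)_{r+1}=0$. Its $(n-2)$-component is $d'(\nu f)_*-n(\nu f)_0=nd'f_*-nd'f_*=0$.
\end{proof}

Now let $B_{ab}$ ($a,b\in\{e,o\}$) be abelian groups with maps $d':B_{eb}\leftrightarrows B_{ob}$ and $d:B_{ae}\leftrightarrows B_{ao}$ such that $d'^2=0=d^2$ and $d'd=dd'$. Put
\[
V_b=W(B_{eb},B_{ob})=B_{eb}\oplus B_{ob}^{\,n-1}\qquad(b\in\{e,o\}),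
\]
with $d$ acting componentwise. Then $d$ commutes with $x$, and $x\nu=0$ by Lemma~\ref{lem:W}, so $E(V)$ is defined. The following lemma says that, if $n$ is nilpotent on $B$, exactness of $E(V)$ implies exactness, at one of its two places, of the total $2$-complex of $B$ with the differentials
\[
B_{oe}\oplus B_{eo}\to B_{ee}\oplus B_{oo}\to B_{oe}\oplus B_{eo},
\]
$(s,s')\mapsto(d's+ds',\,ds-d's')$ and $(z_e,z_o)\mapsto(d'z_e+dz_o,\,dz_e-d'z_o)$.

\begin{lemma}\label{lem:key}
Assume that $\operatorname{Ker}\partial_1=\operatorname{Im}\partial_0$ in $E(V)$, and that $n^cB_{ab}=0$ for some $c\geq1$ and all $a,b$. If $z_e\in B_{ee}$ and $z_o\in B_{oo}$ satisfy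
\begin{equation}\label{eq:cycle}
d'z_e+dz_o=0,\qquad dz_e-d'z_o=0,
\end{equation}
then there are $s\in B_{oe}$ and $s'\in B_{eo}$ with
\begin{equation}\label{eq:bdry}
z_e=d's+ds',\qquad z_o=ds-d's'.
\end{equation}
\end{lemma}
\begin{proof}
\emph{Claim: if $z=(z_e,z_o)$ satisfies \eqref{eq:cycle} and $nz$ is the boundary of $(-t,-t')$, that is, there are $t\in B_{oe}$, $t'\in B_{eo}$ with}
\begin{equation}\label{eq:modn}
nz_e+d't+dt'=0,\qquad nz_o+dt-d't'=0 ,
\end{equation}
\emph{then \eqref{eq:bdry} is solvable for $z$.}
Let $f\in V_e$ have $f_*=z_e$, $f_{n-2}=t$ and all other components $0$. Let $h\in V_o$ have $h_*=t'$, $h_0=z_o$ and all other components $0$. (For $n=2$: $f=(z_e;t)$, $h=(t';z_o)$.) We compute $\partial_1(f,h)=(\nu f+dh,\ df-xh)$.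

By \eqref{eq:nuW}, $\nu f+dh$ has the $*$-component $nz_e+d't+dt'=0$, the $0$-component $d'z_e+dz_o=0$, and its other components are $0$. By \eqref{eq:W}, $df-xh$ has the $*$-component $dz_e-d'z_o=0$; its $r$-component for $r<n-2$ is $df_r-h_{r+1}=0$; and its $(n-2)$-component is $dt-(d't'-nz_o)=0$.

So $\partial_1(f,h)=0$, and by assumption $(f,h)=\partial_0(\varphi,\eta)=(x\varphi+d\eta,\ d\varphi-\nu\eta)$ for some $\varphi\in V_e$, $\eta\in V_o$. The $*$-component of the first entry is $z_e=d'\varphi_0+d\eta_*$. The $0$-component of the second entry is $z_o=d\varphi_0-d'\eta_*$. Take $s=\varphi_0$ and $s'=\eta_*$. This proves the claim.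

Now let $z$ be as in the lemma. All multiples of $z$ satisfy \eqref{eq:cycle}. The pair $n^{c-1}z$ satisfies \eqref{eq:modn} with $t=t'=0$. So it satisfies \eqref{eq:bdry} for some $(s,s')$. If $c\ge2$, the pair $n^{c-2}z$ then satisfies \eqref{eq:modn} with $(t,t')=(-s,-s')$, so the claim applies to it. Continuing in this way we reach $z$.
\end{proof}

\subsection{The injective dimension of \texorpdfstring{$\Lambda_\Lambda$}{Lambda as a right module}}\label{ss:right}
For the rest of this section $n$ is nilpotent in $\Lambda$ and $A=\Lambda\Gamma$ is virtually Gorenstein. We use the notation $J,P,\varepsilon,C,K_j,\tau_mC,Q^i$ of Section~\ref{ss:setup}, and put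
\[
C_e=\prod_{j\text{ even}}C_j,\qquad C_o=\prod_{j\text{ odd}}C_j .
\]
Let $\ell\in\{0,1\}$.

\emph{$Z_0(C)$ and $Z_1(C)$ lie in $\mathrm{GP}(A)^\perp$.} Since $A\otimes_\Lambda-$ commutes with inverse limits, $T(C)=\varprojlim T(\tau_mC)$, and $Z_\ell(C)=\varprojlim Z_\ell(\tau_mC)$. Here $Z_\ell(\tau_0C)=0$. By Lemma~\ref{lem:disc} the maps $Z_\ell(\tau_{m+1}C)\to Z_\ell(\tau_mC)$ are onto with kernel isomorphic to $A\otimes_\Lambda K_m$. For $X\in\mathrm{GP}(A)$ and $i>0$, $\operatorname{Ext}^i_A(X,A\otimes_\Lambda K_m)\cong\operatorname{Ext}_\Lambda^i(X,K_m)=0$ by Lemma~\ref{lem:indres} and \eqref{eq:Kj}. Now apply Lemma~\ref{lem:tower}(1).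

\emph{The consequence of virtual Gorensteinness.} It follows that $Z_\ell(C)\in{}^\perp\mathrm{GI}(A)$. Let $N$ be a right $A$-module that is projective over $\Lambda$. Then $DN$ is $\Lambda$-injective, so it is in $\mathrm{GI}(A)$ by Lemma~\ref{lem:test}, and $D\operatorname{Tor}_1^A(N,Z_\ell(C))\cong\operatorname{Ext}_A^1(Z_\ell(C),DN)=0$. Hence the short exact sequences into which the exact complex $T(C)$ decomposes stay exact under $N\otimes_A-$, and $N\otimes_AT(C)$ is exact. Since $x$ and $\nu$ are central, this complex is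
\[
N\otimes_AT(C)=E(N\otimes_\Lambda C)\qquad\text{with $x$ acting through }N .
\]

\emph{Choice of $N$.} Let $Q_e=\bigoplus_{i\text{ even}}Q^i$, $Q_o=\bigoplus_{i\text{ odd}}Q^i$ and $N=W(Q)=Q_e\oplus Q_o^{\,n-1}$. By Lemma~\ref{lem:W}, $N$ is a right $A$-module, and it is projective over $\Lambda$. By \eqref{eq:QC}, $N\otimes_\Lambda C_b=W(Q\otimes_\Lambda C_b)$ is the group $V_b$ of Section~\ref{ss:W} for
\[
B_{ab}=\bigoplus_{i\in a}\ \prod_{j\in b}\operatorname{Hom}_\Lambda(P_i,C_j),\qquad d'f=fd_P,\quad df=d_Cf ,
\]
where $i\in a$ means that $i$ has the parity $a$. These groups are killed by a power of $n$, since $n$ is nilpotent in $\Lambda$. So the hypotheses of Lemma~\ref{lem:key} are satisfied.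

\emph{Conclusion.} Apply Lemma~\ref{lem:key} to $z_e=\varepsilon\in\operatorname{Hom}_\Lambda(P_0,C_0)$ and $z_o=0$. Condition \eqref{eq:cycle} holds since $\varepsilon d_P=0$ and $C_{-1}=0$. Let $u_i\in\operatorname{Hom}_\Lambda(P_i,C_{i+1})=\operatorname{End}_\Lambda(P_i)$ be the $(i,i+1)$-component of $s'\in B_{eo}$ if $i$ is even and of $s\in B_{oe}$ if $i$ is odd. Almost all $u_i$ are $0$. The $(i,i)$-components of \eqref{eq:bdry} are
\begin{align*}
\varepsilon&=\varepsilon u_0&&(i=0),\\
0&=u_{i-1}d_P+d_Pu_i&&(i\ge2\text{ even, from }z_e=d's+ds'),\\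
0&=d_Pu_i-u_{i-1}d_P&&(i\text{ odd, from }z_o=ds-d's').
\end{align*}
So $d_Pu_i=(-1)^{i+1}u_{i-1}d_P$ for $i\ge1$. With the signs $\eta_0=1$, $\eta_i=(-1)^{i+1}\eta_{i-1}$, the maps $U_i=\eta_iu_i$ satisfy $d_PU_i=U_{i-1}d_P$ and $\varepsilon U_0=\varepsilon$, and $U_m=0$ for large $m$. By Lemma~\ref{lem:stop}(1), $\operatorname{pd}J<\infty$, and by duality $\operatorname{id}\Lambda_\Lambda<\infty$.

\subsection{The injective dimension of \texorpdfstring{${}_\Lambda\Lambda$}{Lambda as a left module}}\label{ss:left}
The definition of virtual Gorensteinness is one statement about left modules, so the other side requires a separate argument. It uses the inclusion ${}^\perp\mathrm{GI}(A)\subseteq\mathrm{GP}(A)^\perp$. Products and direct sums exchange their roles, and the test module now sits in the first argument of $\operatorname{Hom}$. There Lemma~\ref{lem:key} gives homotopies that may have infinitely many nonzero terms; finiteness appears only after dualizing.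

\emph{The complex.} Let $L={}_\Lambda\Lambda$ and let $0\to L\xrightarrow{\iota}I^0\to I^1\to\cdots$ be an injective coresolution with finitely generated terms. Let $C$ be the augmented complex $C^0=L$, $C^{j+1}=I^j$, with cocycles $Z^j\subseteq C^j$; so $Z^0=0$ and $0\to Z^j\to C^j\to Z^{j+1}\to0$ is exact. Put $C_e=\bigoplus_{j\text{ even}}C^j$ and $C_o=\bigoplus_{j\text{ odd}}C^j$. The module $Z^1\cong L$ is projective, so $Z^1\in{}^\perp\mathrm{GI}(\Lambda)$. As $C^j$ is injective for $j\ge1$, Lemma~\ref{lem:thick}(2) gives $Z^j\in{}^\perp\mathrm{GI}(\Lambda)$ for all $j$.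

\emph{$Z_0(C)$ and $Z_1(C)$ lie in ${}^\perp\mathrm{GI}(A)$.} The complex $C$ is the union of the acyclic subcomplexes $\sigma^mC=(C^0\to\cdots\to C^{m-1}\to Z^m\to0)$. Here $\sigma^0C=0$, and $\sigma^{m+1}C/\sigma^mC$ is isomorphic to a disc on $Z^{m+1}$ in degrees $m,m+1$. So $Z_\ell(C)$ is the union of the submodules $Z_\ell(\sigma^mC)$, and by Lemma~\ref{lem:disc} the successive quotients are isomorphic to $A\otimes_\Lambda Z^{m+1}$. For $Y\in\mathrm{GI}(A)$ and $i>0$, $\operatorname{Ext}_A^i(A\otimes_\Lambda Z^{m+1},Y)\cong\operatorname{Ext}_\Lambda^i(Z^{m+1},Y)=0$ by Lemma~\ref{lem:indres}. By Lemma~\ref{lem:tower}(2), $Z_\ell(C)\in{}^\perp\mathrm{GI}(A)=\mathrm{GP}(A)^\perp$.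

\emph{The consequence of virtual Gorensteinness.} Let $X$ be a $\Lambda$-projective $A$-module. It is in $\mathrm{GP}(A)$ by Lemma~\ref{lem:test}, so $\operatorname{Ext}_A^1(X,Z_\ell(C))=0$ and $\operatorname{Hom}_A(X,T(C))$ is exact. There is an isomorphism $\operatorname{Hom}_A(X,A\otimes_\Lambda C_b)\cong\operatorname{Hom}_\Lambda(X,C_b)$ given by composition with the coefficient at $1\in\Gamma$. The central elements $x$ and $\nu$ act on $\operatorname{Hom}_A$ in the same way through either argument. Hence
\[
\operatorname{Hom}_A(X,T(C))\cong E(\operatorname{Hom}_\Lambda(X,C))\qquad\text{with $x$ acting by }f\mapsto f\circ x .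
\]

\emph{Choice of $X$.} Let $X^i=\operatorname{Hom}_\Lambda(D\Lambda,I^i)$, a left $\Lambda$-module via the right action on the bimodule $D\Lambda$. Since $I^i$ is a summand of some $(D\Lambda)^q$ and $\operatorname{Hom}_\Lambda(D\Lambda,D\Lambda)\cong\Lambda$, it is finitely generated projective. Let $d_X:X^i\to X^{i+1}$ be induced by $d_I:I^i\to I^{i+1}$. Let $X_e,X_o$ be the direct sums over even and odd $i\ge0$, and let $X=X_e\oplus\bigoplus_{r=0}^{n-2}X_o[r]$, where $X_o[r]=\{u[r]:u\in X_o\}$ is a copy of $X_o$, with
\begin{align*}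
xu&=(d_Xu)[0]\quad(u\in X_e),\qquad x(u[r])=u[r+1]\quad(0\le r<n-2),\\
x(u[n-2])&=d_Xu-\sum_{r=0}^{n-2}\binom n{r+1}u[r]\qquad(u\in X_o).
\end{align*}
This is an $A$-module, that is, $x\nu=0$. Indeed for $u\in X_o$
\[
\nu(u[0])=\sum_{r=0}^{n-2}\binom n{r+1}u[r]+x(u[n-2])=d_Xu,
\]
and $x(d_Xu)=(d_X^2u)[0]=0$. So $x\nu$ kills $u[0]$ and hence all $u[r]=x^ru[0]$. For $u\in X_e$, $\nu xu=\nu((d_Xu)[0])=d_X^2u=0$. Clearly $X$ is $\Lambda$-projective.

Write $f\in\operatorname{Hom}_\Lambda(X,C_b)$ as $(f_*;f_0,\dots,f_{n-2})$ with $f_*=f|_{X_e}$ and $f_r(u)=f(u[r])$. Then $(f\circ x)_*=f_0d_X$, $(f\circ x)_r=f_{r+1}$ for $r<n-2$, and $(f\circ x)_{n-2}=f_*d_X-\sum_r\binom n{r+1}f_r$. This is \eqref{eq:W} with $d'f=fd_X$. As the $X^i$ are finitely generated, we are in the situation of Section~\ref{ss:W} for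
\[
B_{ab}=\operatorname{Hom}_\Lambda(X_a,C_b)=\prod_{i\in a}\ \bigoplus_{j\in b}\operatorname{Hom}_\Lambda(X^i,C^j),\qquad d'f=fd_X,\quad df=d_Cf.
\]
These groups are again killed by a power of $n$, and Lemma~\ref{lem:key} applies.

\emph{Every chain map $(Y_i:X^i\to C^i)_{i\ge0}$ is null-homotopic.} Let $\vartheta_0=1$, $\vartheta_i=\vartheta_{i-1}$ for $i$ odd and $\vartheta_i=-\vartheta_{i-1}$ for $i\ge2$ even, and put $z_i=\vartheta_iY_i$. From $d_CY_{i-1}=Y_id_X$ we get
\[
z_id_X+d_Cz_{i-1}=0\quad(i\ge2\text{ even}),\qquad d_Cz_{i-1}-z_id_X=0\quad(i\text{ odd}).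
\]
This is \eqref{eq:cycle} for $z_e=(z_i)_{i\text{ even}}$ and $z_o=(z_i)_{i\text{ odd}}$, so Lemma~\ref{lem:key} yields $s\in B_{oe}$ and $s'\in B_{eo}$. Let $u_i:X^i\to C^{i-1}$ be the component of $s$ if $i$ is odd and of $s'$ if $i$ is even; so $u_0=0$. The $(i,i)$-components of \eqref{eq:bdry} are
\[
z_i=u_{i+1}d_X+d_Cu_i\quad(i\text{ even}),\qquad z_i=d_Cu_i-u_{i+1}d_X\quad(i\text{ odd}).
\]
With $y_i=\vartheta_iu_i$ this reads
\[
Y_i=y_{i+1}d_X+d_Cy_i\quad\text{for all }i\ge0,
\]
because $\vartheta_{i+1}=\vartheta_i$ for $i$ even and $\vartheta_{i+1}=-\vartheta_i$ for $i$ odd.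

\emph{Dualizing.} In the following products and sums $i$ runs through all $i\ge0$, and terms with index $-1$ are $0$. We have shown that the sequence
\begin{equation}\label{eq:prodseq}
\prod_i\operatorname{Hom}_\Lambda(X^i,C^{i-1})\to\prod_i\operatorname{Hom}_\Lambda(X^i,C^i)\to\prod_i\operatorname{Hom}_\Lambda(X^{i-1},C^i)
\end{equation}
with maps $(y_i)\mapsto(y_{i+1}d_X+d_Cy_i)$ and $(Y_i)\mapsto(d_CY_{i-1}-Y_id_X)$ is exact. We claim that there are natural isomorphisms
\begin{equation}\label{eq:nak}
\operatorname{Hom}_\Lambda(\operatorname{Hom}_\Lambda(D\Lambda,I'),C')\cong D\operatorname{Hom}_\Lambda(C',I')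
\end{equation}
for $I'$ finitely generated injective and $C'$ finitely generated. Let $F=\operatorname{Hom}_\Lambda(D\Lambda,I')$ and $F^*=\operatorname{Hom}_\Lambda(F,\Lambda)$. As $F$ is finitely generated projective, and by \eqref{eq:exttor} for $i=0$,
\[
\operatorname{Hom}_\Lambda(F,C')\cong F^*\otimes_\Lambda C'\cong DD(F^*\otimes_\Lambda C')\cong D\operatorname{Hom}_\Lambda(C',DF^*).
\]
Moreover $DF^*\cong D\Lambda\otimes_\Lambda F\cong I'$. The first isomorphism holds for $F=\Lambda$, hence for all finitely generated projective $F$. The second is evaluation $\xi\otimes\varphi\mapsto\varphi(\xi)$, which is bijective for $I'=D\Lambda$ and hence for all finitely generated injective $I'$. This proves \eqref{eq:nak}.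

By naturality of \eqref{eq:nak}, precomposition with $d_X$ in \eqref{eq:prodseq} is the dual of composition with $d_I$, and composition with $d_C$ in \eqref{eq:prodseq} is the dual of precomposition with $d_C$. So \eqref{eq:prodseq} is $D$ applied to
\[
\bigoplus_i\operatorname{Hom}_\Lambda(C^i,I^{i-1})\to\bigoplus_i\operatorname{Hom}_\Lambda(C^i,I^i)\to\bigoplus_i\operatorname{Hom}_\Lambda(C^{i-1},I^i),
\]
where $(q_i)\mapsto(q_{i+1}d_C-d_Iq_i)$ and $(g_i)\mapsto(g_id_C+d_Ig_{i-1})$. As $D$ is exact and faithful, this sequence is exact in the middle.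

\emph{Conclusion.} The family $g_0=\iota$, $g_i=0$ for $i>0$ is in the kernel of the second map, as $d_I\iota=0$. So there are $q_i:C^i\to I^{i-1}$, almost all zero, with $\iota=q_1\iota$ (note that $d_C=\iota$ on $C^0$, and $q_0=0$ since $I^{-1}=0$) and $q_{i+1}d_C=d_Iq_i$ for $i\ge1$. Since $C^{j+1}=I^j$, the maps $p_j=q_{j+1}\in\operatorname{End}_\Lambda(I^j)$ satisfy $p_0\iota=\iota$ and $p_id_I=d_Ip_{i-1}$ for $i\ge1$. So $p:I\to I$ is a chain map extending $\mathrm{id}_L$, with $p_m=0$ for large $m$. By Lemma~\ref{lem:stop}(2), $\operatorname{id}{}_\Lambda\Lambda<\infty$.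

Together with Section~\ref{ss:right} this shows that $\Lambda$ is Gorenstein, which proves Theorem~\ref{thm:cyclic}. \qed

\section{The classification}\label{sec:class}

\begin{lemma}\label{lem:gor}
Let $\Lambda$ be a Gorenstein Artin algebra. Then $\mathrm{GP}(\Lambda)^\perp={}^\perp\mathrm{GI}(\Lambda)$, so $\Lambda$ is virtually Gorenstein, and this class consists of the modules of finite projective dimension.
\end{lemma}
\begin{proof}
Choose $d\ge1$ bounding both self-injective dimensions. Over a noetherian ring direct sums of injective modules are injective, so every projective module has injective dimension $\le d$. By duality $\operatorname{pd}D(\Lambda_\Lambda)\le d$, and every injective module is a direct sum of summands of $D(\Lambda_\Lambda)$; so every injective module has projective dimension $\le d$.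

\emph{Every $d$-th syzygy $\Omega^dM$ is Gorenstein projective.} Let $0\to M\to I^0\to I^1\to\cdots$ be an injective coresolution with cosyzygies $Z^0=M,Z^1,\dots$. Choose projective resolutions of all $Z^j$, the given one for $M$, and apply the horseshoe lemma to $0\to Z^j\to I^j\to Z^{j+1}\to0$. Taking $d$-th syzygies we get exact sequences $0\to\Omega^dZ^j\to Q^j\to\Omega^dZ^{j+1}\to0$, where $Q^j$ is projective since $\operatorname{pd}I^j\le d$. Splice these with a projective resolution of $\Omega^dM$. In the resulting exact complex of projectives every cycle is an $e$-th syzygy $\Omega^eM'$ of some module $M'$ with $e\ge d$. So $\operatorname{Ext}^1(\Omega^eM',Q)\cong\operatorname{Ext}^{e+1}(M',Q)=0$ for $Q$ projective, as $\operatorname{id}Q\le d$. Hence the complex stays exact under $\operatorname{Hom}(-,Q)$.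

\emph{If $M\in\mathrm{GP}(\Lambda)^\perp$, then $\operatorname{pd}M\le d$ and $M\in{}^\perp\mathrm{GI}(\Lambda)$.} By Lemma~\ref{lem:thick}(1), $G=\Omega^dM$ lies in $\mathrm{GP}(\Lambda)^\perp$; it also lies in $\mathrm{GP}(\Lambda)$. The sequence $0\to G\to P\to G'\to0$ of \eqref{eq:gp} splits, since $\operatorname{Ext}^1(G',G)=0$. So $G$ is projective and $\operatorname{pd}M\le d$. For $Y\in\mathrm{GI}(\Lambda)$, iterating \eqref{eq:gi} gives an exact sequence $0\to Y'\to J_d\to\cdots\to J_1\to Y\to0$ with all $J_i$ injective. Hence $\operatorname{Ext}^i(M,Y)\cong\operatorname{Ext}^{i+d}(M,Y')=0$ for $i>0$.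

\emph{If $M\in{}^\perp\mathrm{GI}(\Lambda)$, then $M\in\mathrm{GP}(\Lambda)^\perp$.} The argument is dual. Take a projective resolution of $M$ with terms $P_j$ and syzygies $\Omega^jM$, and injective coresolutions of these syzygies. The horseshoe lemma gives exact sequences $0\to\Sigma^d\Omega^{j+1}M\to J_j\to\Sigma^d\Omega^jM\to0$ of $d$-th cosyzygies, with $J_j$ injective because $\operatorname{id}P_j\le d$. Splice them with an injective coresolution of $\Sigma^dM$. The cycles of the resulting complex are $e$-th cosyzygies $\Sigma^eM'$ with $e\ge d$, and $\operatorname{Ext}^1(E,\Sigma^eM')\cong\operatorname{Ext}^{e+1}(E,M')=0$ for $E$ injective, as $\operatorname{pd}E\le d$. So $\Sigma^dM\in\mathrm{GI}(\Lambda)$. By Lemma~\ref{lem:thick}(2), also $\Sigma^dM\in{}^\perp\mathrm{GI}(\Lambda)$. So the sequence $0\to Y'\to I\to\Sigma^dM\to0$ of \eqref{eq:gi} splits, $\Sigma^dM$ is injective and $\operatorname{id}M\le d$. For $X\in\mathrm{GP}(\Lambda)$, iterating \eqref{eq:gp} gives an exact sequence $0\to X\to P^1\to\cdots\to P^d\to X'\to0$ with all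 $P^i$ projective, and $\operatorname{Ext}^i(X,M)\cong\operatorname{Ext}^{i+d}(X',M)=0$ for $i>0$.

Finally, modules of finite projective dimension lie in $\mathrm{GP}(\Lambda)^\perp$ by \eqref{eq:gp} and dimension shifting.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Decomposition.} As $\Lambda$ has finite length over $R$ and $n$ is central, for large $N$ we have $\Lambda=\operatorname{Ker}(n^N)\oplus n^N\Lambda$ as two-sided ideals. This is the decomposition $\Lambda=\Lambda_1\times\Lambda_2$, and $\Lambda\Gamma=\Lambda_1\Gamma\times\Lambda_2\Gamma$. Modules over a finite product of algebras, their Ext groups, and Gorenstein projectives and injectives decompose along the factors. So a finite product is virtually Gorenstein, or Gorenstein, if and only if all factors are. We can treat the two factors separately.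

\emph{The factor $\Lambda_2$.} If $\Lambda_2$ is virtually Gorenstein, so is $\Lambda_2\Gamma$ by fact (b). The converse is Lemma~\ref{lem:descent} with $H=1$.

\emph{The factor $\Lambda_1$.} If $\Lambda_1$ is Gorenstein, so is $\Lambda_1\Gamma$ by fact (a), and then $\Lambda_1\Gamma$ is virtually Gorenstein by Lemma~\ref{lem:gor}. Conversely, let $\Lambda_1\Gamma$ be virtually Gorenstein. As $n^N=0$ in $\Lambda_1$, the Chinese remainder theorem for $\mathbb Z/n^N$ gives $\Lambda_1=\prod_{p\mid n}\Lambda_{1,p}$, the product over the primes $p$ dividing $n$, with $p$ nilpotent in $\Lambda_{1,p}$. For $p\mid n$ choose, by Cauchy's theorem, a subgroup $H\le\Gamma$ of order $p$. The factor $\Lambda_{1,p}\Gamma$ of $\Lambda_1\Gamma$ is virtually Gorenstein, so $\Lambda_{1,p}H$ is virtually Gorenstein by Lemma~\ref{lem:descent}, and Theorem~\ref{thm:cyclic} for the cyclic group $H$ shows that $\Lambda_{1,p}$ is Gorenstein. Hence $\Lambda_1$ is Gorenstein.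
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:field}]
If $|\Gamma|$ is invertible in $k$, use fact (b). Otherwise $\operatorname{char}k=p$ divides $|\Gamma|$. The algebra $\Lambda=k[y,z]/(y,z)^2$ is virtually Gorenstein and not Gorenstein by Lemma~\ref{lem:local}, and $\Lambda=\Lambda_1$ since $|\Gamma|=0$ in $\Lambda$. So $\Lambda\Gamma$ is not virtually Gorenstein by Theorem~\ref{thm:class}.

If $\Gamma$ is nontrivial, take a prime $p$ dividing $|\Gamma|$ and a field $k$ of characteristic $p$ to see that $\Lambda\Gamma$ is not virtually Gorenstein for some virtually Gorenstein Artin algebra $\Lambda$. For trivial $\Gamma$ we have $\Lambda\Gamma=\Lambda$.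
\end{proof}

\begin{thebibliography}{1}
\bibitem{VG} \emph{Virtual Gorensteinness over group algebras}, Kyoto Journal of Mathematics, volume 55, issue 1, doi:10.1215/21562261-2848133, \url{https://projecteuclid.org/journals/kyoto-journal-of-mathematics/volume-55/issue-1/Virtual-Gorensteinness-over-group-algebras/10.1215/21562261-2848133.pdf}.
\end{thebibliography}

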